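# For which $(n,j)$ is the spectrum of $(\underline\chi_j,\overline\chi_j)$ equal to $S\cup S'$?

## 1. Proper $n$-systems and the ratio $\chi$

Fix an integer $n\ge 2$. Following Roy, we use the following notion.

**Definition 1 ($n$-system).** Let $I\subseteq[0,\infty)$ be an interval with nonempty interior. An $n$-system on $I$ is a map $\mathbf P=(P_1,\dots,P_n):I\to\mathbb R^n$ such that:

- (S1) for each $q\in I$, $0\le P_1(q)\le\cdots\le P_n(q)$ and $P_1(q)+\cdots+P_n(q)=q$;
- (S2) $\mathbf P$ is continuous and piecewise linear with finitely many pieces on every compact subinterval of $I$, and on each open subinterval $H$ on which $\mathbf P$ is differentiable there is an index $r$ such that $P_r$ has slope $1$ on $H$ and all other $P_k$ $(k\ne r)$ are constant on $H$;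
- (S3) if $q$ is an interior point of $I$ at which $\mathbf P$ is not differentiable, and $\mathbf P'(q^-)=\mathbf e_r$, $\mathbf P'(q^+)=\mathbf e_s$ with $r<s$, then $P_r(q)=P_{r+1}(q)=\cdots=P_s(q)$.

In words: $n$ ordered numbers have total $q$, and at each moment exactly one coordinate grows, at speed $1$. Its index is called the *active index*. The active index may drop freely. It may rise from $r$ to $s$ only at a moment when the coordinates $P_r,\dots,P_s$ all coincide. Two consequences are used all the time. Each $P_k$ is nondecreasing. And if the active index is at most $k$ just before $q$ and at least $k+1$ just after $q$, then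
$$P_k(q)=P_{k+1}(q). \tag{1}$$
We call (1) the *crossing rule*. It is (S3) with $r\le k<k+1\le s$.

**Example 1.** Take $n=3$ and put
$$\mathbf P(q)=\begin{cases}(1,\,q-3,\,2)&4\le q\le 5,\\ (1,\,2,\,q-3)&5\le q\le 7,\\ (q-6,\,2,\,4)&7\le q\le 8,\end{cases}\qquad \mathbf P(2q)=2\,\mathbf P(q).$$
The values at $q=4,5,7,8$ are $(1,1,2)$, $(1,2,2)$, $(1,2,4)$, $(2,2,4)$, so the pieces fit together and the last value is twice the first. The active indices are $2,3,1$ and then again $2,3,1$, and so on. At $q=5$ the index rises from $2$ to $3$ and $P_2=P_3=2$. At $q=7$ it drops, so nothing is required. At $q=8$ it rises from $1$ to $2$ and $P_1=P_2=2$. This is a $3$-system on $[4,\infty)$.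

By contrast, $(q-2,\,2)$ on $[3,\frac72]$ followed by $(\frac32,\,q-\frac32)$ on $[\frac72,5]$ satisfies (S1) and (S2) but not (S3): at $q=\frac72$ the index rises from $1$ to $2$ while $P_1=\frac32\ne2=P_2$.

**Definition 2 (proper).** An $n$-system $\mathbf P:[q_0,\infty)\to\mathbb R^n$ is proper if $P_1(q)\to\infty$ as $q\to\infty$.

Example 1 is proper, since $P_1(2^{i+2})=2^i$. The $2$-system $(1,q-1)$ on $[2,\infty)$ is not.

**Definition 3 (exponents and spectrum).** For $j\in\{1,\dots,n-1\}$ and a proper $n$-system $\mathbf P$ put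
$$\psi_j(q)=q^{-1}\bigl(P_1(q)+\cdots+P_j(q)\bigr),\qquad \underline\psi_j(\mathbf P)=\liminf_{q\to\infty}\psi_j(q),\qquad \overline\psi_j(\mathbf P)=\limsup_{q\to\infty}\psi_j(q),$$
$$\underline\chi_j(\mathbf P)=\frac{1-\overline\psi_j(\mathbf P)}{\overline\psi_j(\mathbf P)},\qquad \overline\chi_j(\mathbf P)=\frac{1-\underline\psi_j(\mathbf P)}{\underline\psi_j(\mathbf P)},$$
with $1/0=\infty$. The spectrum of $(\underline\chi_j,\overline\chi_j)$ is the set of all points $(\underline\chi_j(\mathbf P),\overline\chi_j(\mathbf P))\in[0,\infty]^2$, where $\mathbf P$ runs through all proper $n$-systems.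

Throughout, $l=n-j$, and
$$A(q)=P_1(q)+\dots+P_j(q),\qquad B(q)=P_{j+1}(q)+\dots+P_n(q),\qquad \chi(q)=\frac{B(q)}{A(q)}=\frac{1-\psi_j(q)}{\psi_j(q)}.$$
For a proper system $A>0$ for large $q$. Since $\psi\mapsto(1-\psi)/\psi$ is decreasing, $\underline\chi_j=\liminf\chi$ and $\overline\chi_j=\limsup\chi$. The $j$ smallest of $n$ numbers with sum $q$ have sum at most $jq/n$, so
$$\underline\chi_j\ge \frac lj. \tag{2}$$

**Example 2.** In Example 1 take $j=1$. Then $\chi=3,\frac{4}{1},6,3$ at $q=4,5,7,8$, and $\chi$ is monotone in between, so $(\underline\chi_1,\overline\chi_1)=(3,6)$. For $j=2$ the values of $B/A=P_3/(P_1+P_2)$ at the same points are $1,\frac23,\frac43,1$, so $(\underline\chi_2,\overline\chi_2)=(\frac23,\frac43)$.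

## 2. The region $S\cup S'$, the conjecture, and the theorems

For $n\ge3$ and $j\in\{1,\dots,n-1\}$ define, for $x\ne0$,
$$\theta_j^n(x,y)=\sum_{k=j-1}^{n-2}\left(\frac yx\right)^k-x\sum_{k=0}^{j-1}\left(\frac yx\right)^k,$$
$$S=\{(x,y)\in\mathbb R^2\mid (n-j)/j\le x\le y\ \text{ and }\ \theta_j^n(x,y)\ge0\},$$
$$S'=\begin{cases}[(n-j)/j,\infty]\times\{\infty\}&\text{if }1\le j\le n-2,\\ [1/(n-1),1]\times\{\infty\}&\text{if }j=n-1.\end{cases}$$

The polynomial $\theta_j^n$ is easier to read through the function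
$$g(r)=g_{l,j}(r)=\frac{\sum_{k=j-1}^{n-2}r^k}{\sum_{k=0}^{j-1}r^k}=\frac{1+r+\dots+r^{l-1}}{1+r^{-1}+\dots+r^{-(j-1)}}\qquad(r\ge1).$$
The numerator on the right is nondecreasing in $r$, strictly if $l\ge2$. The denominator is nonincreasing, strictly if $j\ge2$. As $n=l+j\ge3$, the function $g$ is continuous and strictly increasing on $[1,\infty)$, with $g(1)=l/j$. For fixed $l$ and $r$ it decreases when $j$ grows. Its supremum is $\infty$ if $l\ge2$; if $l=1$ it is $1$ and is not attained. For $r>1$, summing the geometric series gives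
$$g_{l,j}(r)=r^{l-1}\,\frac{1-r^{-l}}{1-r^{-j}}. \tag{3}$$
If $0<x\le y$ and $r=y/x$, then $\theta_j^n(x,y)=\bigl(\sum_{k=0}^{j-1}r^k\bigr)(g(r)-x)$, so
$$\theta_j^n(x,y)\ge0\iff x\le g(y/x). \tag{4}$$

**Example 3.** For $n=3$, $j=1$ we have $g(r)=1+r$, and for $n=3$, $j=2$ we have $g(r)=r/(1+r)$. The points $(3,6)$ and $(\frac23,\frac43)$ of Example 2 both have $y/x=2$, and $g_{2,1}(2)=3$, $g_{1,2}(2)=\frac23$. Both lie exactly on the boundary curve $x=g(y/x)$.

The question is whether $S\cup S'$ is precisely what proper systems can do. In words: if $\chi$ eventually stays between $x$ and $rx$, must $x$ be at most $g(r)$, and does every pair allowed by this bound occur? The problem comes from "Parametric Geometry of Numbers" (https://ruor.uottawa.ca/bitstreams/9b19e4bf-84cc-413d-8ff9-ae06014ce32f/download).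

**Conjecture (Version I).** Let $n\ge3$ and let $j\in\{1,\dots,n-1\}$. The spectrum of $(\underline\chi_j,\overline\chi_j)$ is the set $S\cup S'$.

The conjecture is false, and the cases in which it holds can be listed.

**Theorem 1.** For $(n,j)=(5,2)$ there is a proper $5$-system with $(\underline\chi_2,\overline\chi_2)=\left(\frac{4130}{421},\frac{12376}{421}\right)\notin S\cup S'$.

**Theorem 2.** Let $n\ge3$ and $1\le j\le n-1$. (a) $S\cup S'$ is always contained in the spectrum. (b) The conjecture holds for $(n,j)$ if and only if $j=1$, or $j=n-1$, or $(n,j)=(4,2)$. So it fails exactly for $n\ge5$, $2\le j\le n-2$, and there the spectrum is strictly larger than $S\cup S'$.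

Part (a) is Proposition 6 below. The failure for $n\ge5$, $2\le j\le n-2$ is Proposition 8, whose numerical core is Theorem 1. The inclusion of the spectrum in $S\cup S'$ is Proposition 10 for $j=n-1$, Proposition 12 for $j=1$, and Proposition 13 for $(4,2)$. Every pair $(n,j)$ with $n\ge3$ falls under exactly one of two headings: either $n\ge5$ and $2\le j\le n-2$, or $j\in\{1,n-1\}$ or $(n,j)=(4,2)$. So these propositions give Theorem 2.

## 3. The two phases of a proper system

The aim of this section is to replace a proper system by a sequence of snapshots $\mathbf P(t_i)$ with a simple transition rule.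

Let $\mathbf P$ be proper. Each $P_k\ge P_1$ is nondecreasing and unbounded, so each index is active for arbitrarily large $q$. Hence active indices $\le j$ and active indices $>j$ both occur for arbitrarily large $q$. Let $t_0<t_1<\cdots$ be the points where the active index changes from some value $\le j$ to some value $>j$. There are infinitely many, and by (S2) only finitely many in each compact interval, so $t_i\to\infty$. By the crossing rule,
$$P_j(t_i)=P_{j+1}(t_i). \tag{5}$$
Just after $t_i$ the active index is $>j$, just before $t_{i+1}$ it is $\le j$, and in between it never changes from $\le j$ to $>j$. So there is a unique $s_i\in(t_i,t_{i+1})$ such that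

- on $(t_i,s_i)$ the active indices are $>j$, so $P_1,\dots,P_j$ and $A$ are constant and $B$ increases;
- on $(s_i,t_{i+1})$ the active indices are $\le j$, so $P_{j+1},\dots,P_n$ and $B$ are constant and $A$ increases.

Thus $\chi$ increases on $[t_i,s_i]$ and decreases on $[s_i,t_{i+1}]$, which gives
$$\underline\chi_j=\liminf_i\chi(t_i),\qquad\overline\chi_j=\limsup_i\chi(s_i),\qquad \chi(t_i)=\frac{B(t_i)}{A(t_i)},\qquad\chi(s_i)=\frac{B(t_{i+1})}{A(t_i)}. \tag{6}$$
In Example 1 with $j=1$ the points $t_i$ are $4,8,16,\dots$ and the points $s_i$ are $7,14,28,\dots$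

**Lemma 3 (transitions).**

**(A)** Let $h$ be the smallest active index on $(s_i,t_{i+1})$. Then $P_k(t_{i+1})=P_k(t_i)$ for $k<h$, and $P_k(t_{i+1})\ge P_{k+1}(t_i)$ for $h\le k<j$.

**(B)** Let $h$ be the largest active index on $(t_i,s_i)$. Then $P_k(t_{i+1})=P_k(t_i)$ for $k>h$, and $P_k(t_{i+1})\ge P_{k+1}(t_i)$ for $j+1\le k<h$.

*Proof of (A).* If $k<h$ then $k\le j$, so $P_k$ is constant on the first phase, and it is not active in the second. Now let $h\le k<j$. At some time in $(s_i,t_{i+1})$ the active index is $h\le k$, and just after $t_{i+1}$ it is $\ge j+1\ge k+1$. So at some $q\in(s_i,t_{i+1}]$ it changes from $\le k$ to $\ge k+1$. By the crossing rule, $P_k(t_{i+1})\ge P_k(q)=P_{k+1}(q)\ge P_{k+1}(t_i)$.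

*Proof of (B).* If $k>h$ then $P_k$ is not active in the first phase, and since $k>j$ it is constant in the second. Let $s$ be the active index just after $t_i$; thus $j+1\le s\le h$. By (S3) at $t_i$, $P_j(t_i)=\dots=P_s(t_i)$. So for $j+1\le k<s$ we have $P_{k+1}(t_i)=P_k(t_i)\le P_k(t_{i+1})$. For $s\le k<h$ the active index is $s\le k$ at the beginning of $(t_i,s_i)$ and equals $h\ge k+1$ at some later time of that interval. So at some $q\in(t_i,s_i)$ it changes from $\le k$ to $\ge k+1$, and $P_k(t_{i+1})\ge P_k(q)=P_{k+1}(q)\ge P_{k+1}(t_i)$. $\square$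

**Lemma 4 (reduction).** Let $n\ge3$. Suppose that there are no real numbers $x>0$, $r\ge1$ with $x>g_{l,j}(r)$ and no proper $n$-system such that, for all sufficiently large $i$,
$$\chi(t_i)\ge x,\qquad \chi(s_i)\le rx. \tag{7}$$
Then the spectrum is contained in $S\cup S'$.

*Proof.* Let $(x_0,y_0)=(\underline\chi_j,\overline\chi_j)$ for a proper system. By (2), $x_0\ge l/j$. If $y_0=\infty$ and $j\le n-2$, the point is in $S'$. If $y_0=\infty$ and $j=n-1$, then (5) gives $P_{n-1}(t_i)=P_n(t_i)$, so $\chi(t_i)=P_n(t_i)/(P_1+\dots+P_{n-1})(t_i)\le1$. Hence $x_0\le1$ and the point is in $S'$. Let $y_0<\infty$. If $x_0\le g(y_0/x_0)$, the point is in $S$ by (4). Otherwise $x_0>g(y_0/x_0)$, and by continuity we can choose $0<x<x_0$ and $y>y_0$ with $x>g(y/x)$. Put $r=y/x\ge1$. By (6), (7) holds for all large $i$, which is excluded by assumption. $\square$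

When we use Lemma 4, we drop finitely many $i$ and renumber, so that (7) holds for all $i\ge0$ and all coordinates are positive.

## 4. The upper bound for $n=3$ by hand

Both cases with $n=3$ can be settled in a few lines.

**$j=1$, $g(r)=1+r$.** Suppose (7) holds with $x>1+r$. By (5), write $\mathbf P(t_i)=(m_i,m_i,d_i)$. Then (7) says
$$m_i+d_i\ge x\,m_i,\qquad m_{i+1}+d_{i+1}\le rx\,m_i .$$
Index $3$ is active in $(t_i,s_i)$ for infinitely many $i$. Let $i<k$ be two consecutive such indices. By Lemma 3(B), $m_{i+1}\ge d_i$, and $d_{i+1}=d_k$. Hence $d_{i+1}=d_k\ge(x-1)m_k\ge(x-1)m_{i+1}$, and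
$$rx\,m_i\ge m_{i+1}+d_{i+1}\ge x\,m_{i+1}\ge x\,d_i\ge x(x-1)m_i .$$
So $r\ge x-1$, a contradiction.

**$j=2$, $g(r)=r/(1+r)$.** Suppose (7) holds with $x>r/(1+r)$. Write $\mathbf P(t_i)=(a_i,m_i,m_i)$. Then $m_i\ge x(a_i+m_i)$ and $m_{i+1}\le rx(a_i+m_i)$. Choose $i$ such that index $1$ is active in $(s_i,t_{i+1})$. By Lemma 3(A), $a_{i+1}\ge m_i$, so
$$m_{i+1}\ge x\,a_{i+1}+x\,m_{i+1}\ge x\,m_i+x\,m_{i+1}\ge x^2(a_i+m_i)+x\,m_{i+1}\ge\Bigl(\frac xr+x\Bigr)m_{i+1}.$$
So $x(1+\frac1r)\le1$, a contradiction.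

By Lemma 4 the spectrum is contained in $S\cup S'$ for $n=3$. For larger $n$ these short chains need repair. Take $j=3$, $n=4$, and an $i$ with $h=1$ in Lemma 3(A). Then $P_1(t_{i+1})\ge P_2(t_i)$, and imitating the chain requires a lower bound for $P_2(t_i)$ in terms of $P_3(t_i)$. But transitions with $h=3$ leave $P_1,P_2$ alone while $P_3$ grows, so $P_2(t_i)$ may lag behind, and the two inequalities (7) at a single $i$ give no such bound. Sections 11 and 12 deal with this by induction.

## 5. Systems built from an increasing sequence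

For the other direction we need a supply of proper systems. The building material is an increasing sequence $(m_k)$. The lower block holds a chosen set of $j$ of these numbers, and the upper block holds $l$ consecutive ones.

**Lemma 5 (construction).** Let $(m_k)$ be a strictly increasing sequence of positive reals with $m_k\to\infty$ as $k\to\infty$, indexed by $\mathbb Z$ or by an up-closed subset of $\mathbb Z$. For $i\ge i_0$ let $J_i$ be sets of $j$ admissible indices with $\max J_i=i$, $J_{i+1}=(J_i\setminus\{d_i\})\cup\{i+1\}$ with $d_i\in J_i$, and $\min J_i\to\infty$. Put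
$$L_i=\sum_{k\in J_i}m_k,\qquad U_i=m_i+m_{i+1}+\dots+m_{i+l-1}.$$
Then there is a proper $n$-system with $\underline\chi_j=\liminf U_i/L_i$ and $\overline\chi_j=\limsup U_{i+1}/L_i$.

*Proof.* **Step 1: define the system.** Put $t_i=L_i+U_i$ and $s_i=L_i+U_{i+1}$. Then
$$s_i-t_i=m_{i+l}-m_i>0,\qquad t_{i+1}-s_i=L_{i+1}-L_i=m_{i+1}-m_{d_i}>0,$$
and $t_i\ge m_i\to\infty$. On $[t_i,s_i]$ let $\mathbf P(q)$ be the increasing rearrangement of
$$\{m_k\}_{k\in J_i}\ \cup\ \{m_{i+1},\dots,m_{i+l-1}\}\ \cup\ \{m_i+(q-t_i)\}$$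
(counted with multiplicity); the moving number rises from $m_i$ to $m_{i+l}$. On $[s_i,t_{i+1}]$ let $\mathbf P(q)$ be the increasing rearrangement of
$$\{m_k\}_{k\in J_i\setminus\{d_i\}}\ \cup\ \{m_{d_i}+(q-s_i)\}\ \cup\ \{m_{i+1},\dots,m_{i+l}\};$$
the moving number rises from $m_{d_i}$ to $m_{i+1}$. At $s_i$ both descriptions give $J_i$ below and $m_{i+1},\dots,m_{i+l}$ above. At $t_{i+1}$ both give $J_{i+1}$ below and $m_{i+1},\dots,m_{i+l}$ above.

**Step 2: verify the axioms.** The total is $t_i$ at $t_i$ and grows at speed $1$, so (S1) holds. (S2) is clear, since $t_i\to\infty$. For (S3), note that in both phases the numbers at rest are distinct. Inside a phase, therefore, the active index changes only from some $\rho$ to $\rho+1$, when the moving number meets the next value, and then $P_\rho=P_{\rho+1}$. At $s_i$ the moving number arrives at the top position $n$, and the next one starts in the lower block; the index drops, so (S3) imposes nothing. Just before $t_{i+1}$ the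 moving number is larger than all other lower numbers (their indices are $\le i$) and smaller than $m_{i+1}$, so the index is $j$. Just after $t_{i+1}$ it is $j+1$, and $P_j(t_{i+1})=P_{j+1}(t_{i+1})=m_{i+1}$.

**Step 3: properness and exponents.** $P_1$ is nondecreasing and $P_1(t_i)=m_{\min J_i}\to\infty$. On $[t_i,s_i]$, $A=L_i$ is constant and $B$ increases from $U_i$ to $U_{i+1}$. On $[s_i,t_{i+1}]$, $B$ is constant and $A$ increases. So the local minima of $\chi$ are $\chi(t_i)=U_i/L_i$ and the local maxima are $\chi(s_i)=U_{i+1}/L_i$. $\square$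

**Example 4.** For $m_k=2^k$, $j=1$, $l=2$, $J_i=\{i\}$ we get $U_i/L_i=3$ and $U_{i+1}/L_i=6$; this is the system of Example 1. More generally, $m_k=s^k$ with $s>1$ and the *consecutive* rule $J_i=\{i-j+1,\dots,i\}$ give $U_i/L_i=g(s)$ and $U_{i+1}/L_i=s\,g(s)$ for every $i$. These are the boundary points of $S$ with $y/x=s$.

## 6. Every point of $S\cup S'$ occurs

**Proposition 6.** For $n\ge3$ and $1\le j\le n-1$, the set $S\cup S'$ is contained in the spectrum.

*Proof.* We use Lemma 5 with $J_i=\{i-j+1,\dots,i\}$ and positive indices, so $L_i=m_{i-j+1}+\dots+m_i$. The plan is to start from a geometric sequence, which gives the right $\underline\chi_j$, and to insert rare upward jumps, which raise $\overline\chi_j$ without lowering $\underline\chi_j$.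

**Step 1: which points have $x$ finite and $x<\sup g$.** For $(x,y)\in S$ we have $x\le g(y/x)$, and when $l=1$ the supremum $1$ is not attained, so $x<\sup g$. In $S'$ the only exceptions are $(\infty,\infty)$ if $j\le n-2$ and $(1,\infty)$ if $j=n-1$.

**Step 2: realize these points.** Since $l/j=g(1)\le x<\sup g$, there is $s\ge1$ with $g(s)=x$. If $y<\infty$, then $g(y/x)\ge x=g(s)$ gives $s\le y/x$. Let $w_i=s^i$ if $s>1$ and $w_i=i$ if $s=1$, and let $U_i^w,L_i^w$ be the corresponding sums. Then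
$$\frac{U_i^w}{L_i^w}\to g(s)=x,\qquad\frac{U_{i+1}^w}{L_i^w}\to s\,g(s)=sx$$
(for $s>1$ with equality for every $i$; for $s=1$ both ratios tend to $l/j$). Choose positive integers $N_1<N_2<\cdots$ with gaps $\ge n$. Put $\lambda_k=y/(sx)\ge1$ if $y<\infty$, and $\lambda_k=k$ if $y=\infty$. Set
$$m_i=w_i\prod_{N_k\le i}\lambda_k .$$
This sequence is strictly increasing and unbounded. For a given $i$, only the $n$ indices $i-j+1,\dots,i+l$ matter. We say that a jump $N_k$ is *seen* if $i-j+2\le N_k\le i+l$. These are $n-1$ consecutive values, so at most one jump is seen. Call it $N$ with factor $\lambda$, and let $\Lambda$ be the product of the factors of all earlier jumps.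

For the minima: if $N>i$, then $L_i=\Lambda L_i^w$ and $U_i\ge\Lambda U_i^w$. If $N\le i$, then $U_i=\Lambda\lambda U_i^w$ and $L_i\le\Lambda\lambda L_i^w$. If no jump is seen, both sums are scaled by the same factor. In every case $U_i/L_i\ge U_i^w/L_i^w$, with equality if no jump is seen. The latter happens infinitely often: take $i-j+2=N_k+1$, so that the $n-1$ relevant values are $N_k+1,\dots,N_k+n-1$. Hence $\liminf U_i/L_i=x$.

For the maxima: if a jump is seen, then $L_i\ge\Lambda L_i^w$ and $U_{i+1}\le\Lambda\lambda U_{i+1}^w$, so $U_{i+1}/L_i\le\lambda\,U_{i+1}^w/L_i^w$. If $N=i+1$, then $L_i=\Lambda L_i^w$ and $U_{i+1}=\Lambda\lambda U_{i+1}^w$, and equality holds. If no jump is seen, the ratio is $U_{i+1}^w/L_i^w$. For $y<\infty$ this gives $\limsup U_{i+1}/L_i=\lambda sx=y$. For $y=\infty$ the values at $i=N_k-1$ are $k\,U^w_{i+1}/L^w_i\to\infty$, so the limsup is $\infty=y$.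

**Step 3: the remaining points.** Take $m_i=i!$ for $i\ge1$. If $l\ge2$, then $U_i/L_i\ge m_{i+1}/(j\,m_i)=(i+1)/j\to\infty$, and $U_{i+1}\ge U_i$, so the point is $(\infty,\infty)$. If $l=1$, then $U_i/L_i=m_i/L_i\to1$ and $U_{i+1}/L_i=m_{i+1}/L_i\to\infty$, so the point is $(1,\infty)$. $\square$

## 7. Geometric sequences stay inside $S$ when $j=2$

We now look for systems outside $S\cup S'$. It is enough to beat the bound with some room:

> If a proper system satisfies $\underline\chi_j\ge x>0$ and $\overline\chi_j\le rx<\infty$ with $x>g(r)$, then $(\underline\chi_j,\overline\chi_j)\notin S\cup S'$. $\hfill(8)$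

Indeed $\overline\chi_j/\underline\chi_j\le r$, so $g(\overline\chi_j/\underline\chi_j)\le g(r)<x\le\underline\chi_j$ and $\theta^n_j<0$ by (4), while $\overline\chi_j<\infty$ excludes $S'$.

Lemma 5 leaves the choice of the sets $J_i$ free, so a natural first attempt is to keep $m_k=s^k$ and to vary the exchange rule. One would like $L_i$ to be small, that is, one keeps old, small numbers in the lower block as long as possible.

**Remark 7.** Let $j=2$ and $m_k=s^k$ with $s>1$. Whatever the sets $J_i$ in Lemma 5 are, the resulting point lies in $S$.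

*Proof.* We have $U_{i+1}=sU_i$. Let $x=\liminf U_i/L_i$ and $y=\limsup U_{i+1}/L_i=s\limsup U_i/L_i\ge sx$. Since $L_i\ge s^i$, $y$ is finite. If $d_i=i$ for all large $i$, the other element of $J_i$ would never change, contradicting $\min J_i\to\infty$. So for infinitely many $i$ the smaller element is discarded and $J_{i+1}=\{i,i+1\}$. For such $i$,
$$\frac{U_{i+1}}{L_{i+1}}=\frac{1+s+\dots+s^{l-1}}{1+s^{-1}}=g_{l,2}(s).$$
Hence $x\le g(s)\le g(y/x)$, and $(x,y)\in S$ by (2) and (4). $\square$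

The obstruction sits at a single place. Suppose we want, for all $i$,
$$xL_i\le U_i\le rx\,L_{i-1}. \tag{9}$$
Then necessarily $L_i\le rL_{i-1}$. Suppose $j=2$, the number $m_0$ has just become the long-term occupant of the lower block, and $L_1=m_1+m_0$, while $L_0$ is only slightly larger than $m_0$. Then $m_1\le(r-1)m_0+(\text{small})$. So right after an exchange the sequence must grow by about $r-1$ instead of $r$. At the other places a geometric sequence has room to spare in the lower inequality. For $s=3$, $l=3$ and $J_i=\{0,i\}$ we have $U_i/L_i=13/(1+3^{-i})$, which is $9.75=g_{3,2}(3)$ at $i=1$ and already $11.7$ at $i=2$. The way out is therefore to do two things at once: exchange rarely, and deform the sequence so that its growth is slower right after an exchange and (9) is nearly balanced everywhere else.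

## 8. Sparse exchanges, and a $5$-system outside $S\cup S'$

**The periodic scheme.** Let $p\ge1$, $\rho>1$, and let $(m_k)_{k\in\mathbb Z}$ be strictly increasing and positive with $m_{k+p}=\rho m_k$. Let $J_i$ consist of $i$ and the $j-1$ largest multiples of $p$ that are $<i$. If $p\nmid i$, then the multiples of $p$ below $i+1$ and below $i$ are the same, so $d_i=i$. If $p\mid i$, then $J_i=\{i,i-p,\dots,i-(j-1)p\}$ and $J_{i+1}=\{i+1\}\cup\{i,i-p,\dots,i-(j-2)p\}$ (just $\{i+1\}$ if $j=1$), so $d_i=\min J_i$. Clearly $\min J_i\to\infty$, and Lemma 5 applies. Here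
$$L_i=m_i+m_0\sum_{k=0}^{j-2}\rho^{-k}\quad(1\le i\le p),\qquad L_0=\frac{L_p}\rho,\qquad L_{i+p}=\rho L_i,\quad U_{i+p}=\rho U_i,$$
so that
$$\underline\chi_j=\min_{1\le i\le p}\frac{U_i}{L_i},\qquad\overline\chi_j=\max_{1\le i\le p}\frac{U_i}{L_{i-1}}. \tag{10}$$
By (8) and (10), the resulting point is outside $S\cup S'$ as soon as (9) holds for $1\le i\le p$ with some $x>g_{l,j}(r)$.

**Proof of Theorem 1.** Let $l=3$, $j=2$, $p=6$, $\rho=420$ and
$$(m_0,\dots,m_5)=(30,\,60,\,205,\,619,\,1600,\,4200),\qquad m_6=12600,\quad m_7=25200,\quad m_8=86100 .$$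
The first step $m_1/m_0=2$ is $r-1$ for $r=3$, as Section 7 suggests. The sequence is strictly increasing, $L_i=m_i+30$ for $1\le i\le6$, and $L_0=12630/420=421/14$. With $U_i=m_i+m_{i+1}+m_{i+2}$ we get:

| $i$ | $U_i$ | $L_i$ | $U_i/L_i$ | $U_i/L_{i-1}$ |
|---|---|---|---|---|
| 1 | 884 | 90 | $9.822\ldots$ | $12376/421=29.396\ldots$ |
| 2 | 2424 | 235 | $10.31\ldots$ | $26.93\ldots$ |
| 3 | 6419 | 649 | $9.890\ldots$ | $27.31\ldots$ |
| 4 | 18400 | 1630 | $11.28\ldots$ | $28.35\ldots$ |
| 5 | 42000 | 4230 | $9.929\ldots$ | $25.76\ldots$ |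
| 6 | 123900 | 12630 | $4130/421=9.8099\ldots$ | $29.29\ldots$ |

The smallest entry of the fourth column is at $i=6$, the largest of the fifth at $i=1$. By (10),
$$(\underline\chi_2,\overline\chi_2)=\left(\frac{4130}{421},\frac{12376}{421}\right).$$
Now $9.8\cdot421=4125.8<4130$ and $29.4\cdot421=12377.4>12376$, so $\underline\chi_2>9.8$ and $\overline\chi_2<29.4=3\cdot9.8$. On the other hand
$$g_{3,2}(3)=\frac{1+3+9}{1+\frac13}=\frac{39}4=9.75<9.8 .$$
By (8) with $x=9.8$, $r=3$, the point is not in $S\cup S'$. $\blacksquare$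

## 9. Failure when $l=3$, $j\ge2$ and when $l=2$, $j\ge3$

**Proposition 8.** For all $n\ge5$ and $2\le j\le n-2$, the spectrum contains a point outside $S\cup S'$.

The assumption means $l,j\ge2$ and $(l,j)\ne(2,2)$. We use the periodic scheme and verify (9) for $1\le i\le p$ with some $x>g_{l,j}(r)$. There are three cases: $l=3$ and $l=2$ here, $l\ge4$ in Section 10.

**Case $l=3$, $j\ge2$.** *The sequence of Section 8 works for every $j$, because older multiples of $p$ add almost nothing.* Take that sequence with $x=9.8$, $r=3$. Now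
$$L_i=m_i+30+E\quad(1\le i\le6),\qquad 0\le E=30\sum_{k=1}^{j-2}420^{-k}<\frac{30}{419}<0.072,\qquad L_0\ge\frac{421}{14}.$$

| $i$ | $9.8\,L_i<$ | $U_i$ | $29.4\,L_{i-1}\ge$ |
|---|---|---|---|
| 1 | 882.8 | 884 | 884.1 |
| 2 | 2303.8 | 2424 | 2646 |
| 3 | 6361 | 6419 | 6909 |
| 4 | 15975 | 18400 | 19080.6 |
| 5 | 41455 | 42000 | 47922 |
| 6 | 123775 | 123900 | 124362 |

The second column comes from $9.8(m_i+30.072)$, the fourth from $29.4\cdot\frac{421}{14}=884.1$ and $29.4(m_{i-1}+30)$. So (9) holds. Since $g_{3,j}$ decreases in $j$, $g_{3,j}(3)\le g_{3,2}(3)=9.75<9.8$.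

**Case $l=2$, $j\ge3$.** *Here a period of length $3$ is enough.* Take $p=3$, $\rho=16$, $(m_0,m_1,m_2)=(10,20,67)$, so $m_3=160$, $m_4=320$, and $x=2.8$, $r=3$. Then
$$L_i=m_i+10+E\quad(1\le i\le3),\qquad E=10\sum_{k=1}^{j-2}16^{-k},\qquad 0.625\le E<\tfrac23,$$
where $E\ge0.625$ uses $j\ge3$, and $L_0=L_3/16\ge170.625/16>10.66$. The upper sums are $U_1=20+67=87$, $U_2=67+160=227$, $U_3=160+320=480$.

| $i$ | $2.8\,L_i<$ | $U_i$ | $8.4\,L_{i-1}\ge$ |
|---|---|---|---|
| 1 | 85.9 | 87 | 89.5 |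
| 2 | 217.5 | 227 | 257.2 |
| 3 | 477.9 | 480 | 652 |

The second column comes from $L_i<m_i+10+\frac23$, the fourth from $8.4\cdot10.66=89.544$, $8.4\cdot30.625=257.25$ and $8.4\cdot77.625=652.05$. So (9) holds. By (3),
$$g_{2,j}(3)=3\cdot\frac{1-\frac19}{1-3^{-j}}=\frac{8/3}{1-3^{-j}}\le\frac{8/3}{26/27}=\frac{36}{13}<2.77<2.8 .$$

## 10. Failure when $l\ge4$, $j\ge2$: a deformation in powers of $1/r$

**What room there is.** Let $r$ be large and $\varepsilon=1/r$. By (3), since $\varepsilon^j\le\varepsilon^2$,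
$$g_{l,j}(r)\le\frac{r^{l-1}}{1-\varepsilon^2}=r^{l-1}\bigl(1+\varepsilon^2+O(\varepsilon^4)\bigr).$$
So we may aim for $x=r^{l-1}\xi$ with
$$\xi=1+\varepsilon^2+\tfrac12\varepsilon^3,$$
which exceeds $g_{l,j}(r)$ for small $\varepsilon$. The sequence must then be tuned up to order $\varepsilon^3$.

**The sequence.** Put $\eta=\frac1{4l}$, $p=2l$, $h_t=(l-t-\frac12)\eta$, and $m_i=r^if_i$ with
$$\begin{aligned}
f_0&=1,\qquad f_1=1-\varepsilon-\eta\varepsilon^3,\\
f_t&=1-\varepsilon+\varepsilon^2+\bigl(-\tfrac12+h_t\bigr)\varepsilon^3&&(2\le t\le l),\\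
f_{l+1}&=1-\tfrac32\varepsilon,\\
f_{2l-k}&=1-2\varepsilon+3\varepsilon^2+\bigl(-3+(k-1)\eta\bigr)\varepsilon^3&&(0\le k\le l-2).
\end{aligned}$$
Put $\varphi=f_{2l}$, $\rho=r^{2l}\varphi$, and $f_{i+2l}=\varphi f_i$ for all $i\in\mathbb Z$; this agrees with $f_{2l}=\varphi f_0$. Then $m_{i+2l}=\rho m_i$. For small $\varepsilon$ we have $\rho>1$, and $(m_i)$ is strictly increasing because $m_{i+1}/m_i=r f_{i+1}/f_i$ and the finitely many ratios $f_{i+1}/f_i$ $(0\le i<2l)$ tend to $1$ as $\varepsilon\to0$. All $O(\cdot)$ constants depend only on $l$ and $j$.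

**Rewriting (9).** Put
$$\tau_i=r^{-i}L_i,\qquad\sigma_i=r^{-(i+l-1)}U_i=\sum_{k=0}^{l-1}\varepsilon^kf_{i+l-1-k}.$$
As $x=r^{l-1}\xi$, (9) is equivalent to
$$\xi\tau_i\le\sigma_i\le\xi\tau_{i-1}\qquad(1\le i\le2l). \tag{11}$$
Since $\rho^{-1}=O(\varepsilon^{2l})=O(\varepsilon^8)$,
$$\tau_i=f_i+\varepsilon^i+O(\varepsilon^8)\quad(1\le i\le2l),\qquad\tau_0=\frac{L_{2l}}\rho=\frac{\tau_{2l}}\varphi=1+O(\varepsilon^8).$$
Also, for $0\le k\le l-2$,
$$\frac{f_{2l-k}}\varphi=1+k\eta\varepsilon^3+O(\varepsilon^4). \tag{12}$$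

**Why the first-order terms look as they do.** Write $f_i=1+u_i\varepsilon+O(\varepsilon^2)$. To first order, (11) says $u_i\le u_{i+l-1}+1\le u_{i-1}$, except that $u_1$ is replaced by $u_1+1$ where $\tau_1$ occurs. For $i=1$ this reads $u_1+1\le u_l+1\le0$, which forces $u_1\le-1$: this is the step of size about $r-1$ from Section 7. The choice above is $u_0=0$, $u_1=\dots=u_l=-1$, $u_{l+1}=-\frac32$, $u_{l+2}=\dots=u_{2l}=-2$, and $u_{i+2l}=u_i-2$. It satisfies all the first-order conditions, many of them with equality. The terms in $\varepsilon^2$ and $\varepsilon^3$ decide the ties, and the small quantity $\eta$ separates neighboring values.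

**The values $\xi\tau_i$.** We write $\equiv$ for equality modulo $O(\varepsilon^4)$. Multiplying out:

- $\xi\tau_0\equiv1+\varepsilon^2+\frac12\varepsilon^3$.
- $\tau_1\equiv1-\eta\varepsilon^3$, so $\xi\tau_1\equiv1+\varepsilon^2+(\frac12-\eta)\varepsilon^3$.
- $\tau_2=f_2+\varepsilon^2+\cdots=1-\varepsilon+2\varepsilon^2+O(\varepsilon^3)$, so $\xi\tau_2=1-\varepsilon+3\varepsilon^2+O(\varepsilon^3)$.
- $\tau_3\equiv1-\varepsilon+\varepsilon^2+(\frac12+h_3)\varepsilon^3$. The $\varepsilon^3$-coefficient of $\xi\tau_3$ is $\frac12+h_3-1+\frac12=h_3$, so $\xi\tau_3\equiv1-\varepsilon+2\varepsilon^2+h_3\varepsilon^3$.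
- For $4\le i\le l$ the term $\varepsilon^i$ is negligible, and the $\varepsilon^3$-coefficient is $-\frac12+h_i-1+\frac12$. So $\xi\tau_i\equiv1-\varepsilon+2\varepsilon^2+(-1+h_i)\varepsilon^3$.
- $\xi\tau_{l+1}=1-\frac32\varepsilon+O(\varepsilon^2)$.
- For $0\le k\le l-2$, (12) gives $\xi\tau_{2l-k}/\varphi\equiv1+\varepsilon^2+(\frac12+k\eta)\varepsilon^3$.

**Checking (11).** Since $l\ge4$,
$$\sigma_i\equiv f_{i+l-1}+\varepsilon f_{i+l-2}+\varepsilon^2f_{i+l-3}+\varepsilon^3f_{i+l-4}.$$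

- $i=1$. The indices are $l,\,l-1\ge3,\,l-2\ge2,\,l-3\ge1$. So
$$\sigma_1\equiv\bigl[1-\varepsilon+\varepsilon^2+(-\tfrac12+h_l)\varepsilon^3\bigr]+\bigl[\varepsilon-\varepsilon^2+\varepsilon^3\bigr]+\bigl[\varepsilon^2-\varepsilon^3\bigr]+\varepsilon^3=1+\varepsilon^2+\bigl(\tfrac12-\tfrac\eta2\bigr)\varepsilon^3,$$
as $h_l=-\frac\eta2$. This lies strictly between $\xi\tau_1$ (coefficient $\frac12-\eta$) and $\xi\tau_0$ (coefficient $\frac12$).
- $i=2$. $\sigma_2=f_{l+1}+\varepsilon f_l+O(\varepsilon^2)=1-\frac12\varepsilon+O(\varepsilon^2)$, between $\xi\tau_2=1-\varepsilon+\cdots$ and $\xi\tau_1=1+O(\varepsilon^2)$.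
- $i=3$. $\sigma_3=f_{l+2}+\varepsilon f_{l+1}+\varepsilon^2f_l+O(\varepsilon^3)=1-\varepsilon+(3-\frac32+1)\varepsilon^2+O(\varepsilon^3)=1-\varepsilon+\frac52\varepsilon^2+O(\varepsilon^3)$, between $\xi\tau_3$ (with $2\varepsilon^2$) and $\xi\tau_2$ (with $3\varepsilon^2$).
- $i=4$. Here $f_{l+3}=f_{2l-(l-3)}$, and
$$\sigma_4\equiv\bigl[1-2\varepsilon+3\varepsilon^2+(-3+(l-4)\eta)\varepsilon^3\bigr]+\bigl[\varepsilon-2\varepsilon^2+3\varepsilon^3\bigr]+\bigl[\varepsilon^2-\tfrac32\varepsilon^3\bigr]+\varepsilon^3,$$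
that is, $\sigma_4\equiv1-\varepsilon+2\varepsilon^2+(-\frac12+(l-4)\eta)\varepsilon^3$. The bounds $\xi\tau_4$ and $\xi\tau_3$ have $\varepsilon^3$-coefficients $-1+(l-\frac92)\eta$ and $h_3=(l-\frac72)\eta$, and
$$-1+(l-\tfrac92)\eta<-\tfrac12+(l-4)\eta<(l-\tfrac72)\eta .$$
- $5\le i\le l$. Now $i+l-1=2l-(l-i+1)$, $i+l-3\ge l+2$ and $i+l-4\ge l+1$, so
$$\sigma_i\equiv\bigl[1-2\varepsilon+3\varepsilon^2+(-3+(l-i)\eta)\varepsilon^3\bigr]+\bigl[\varepsilon-2\varepsilon^2+3\varepsilon^3\bigr]+\bigl[\varepsilon^2-2\varepsilon^3\bigr]+\varepsilon^3,$$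
that is, $\sigma_i\equiv1-\varepsilon+2\varepsilon^2+(-1+(l-i)\eta)\varepsilon^3$. The bounds have coefficients $-1+h_i$ and $-1+h_{i-1}$, and $h_i=(l-i-\frac12)\eta<(l-i)\eta<(l-i+\frac12)\eta=h_{i-1}$.
- $i=l+1$. The indices are $2l,\,2l-1,\,2l-2\ge l+2$ and $2l-3$, so
$$\sigma_{l+1}\equiv\bigl[1-2\varepsilon+3\varepsilon^2+(-3-\eta)\varepsilon^3\bigr]+\bigl[\varepsilon-2\varepsilon^2+3\varepsilon^3\bigr]+\bigl[\varepsilon^2-2\varepsilon^3\bigr]+\varepsilon^3=1-\varepsilon+2\varepsilon^2+(-1-\eta)\varepsilon^3.$$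
This is above $\xi\tau_{l+1}=1-\frac32\varepsilon+\cdots$ and below $\xi\tau_l$, whose $\varepsilon^3$-coefficient is $-1+h_l=-1-\frac\eta2$.
- $i=l+2$. Divide by $\varphi>0$. By periodicity and (12) (with $k=1,2\le l-2$),
$$\frac{\sigma_{l+2}}\varphi\equiv f_1+\varepsilon f_0+\varepsilon^2f_{-1}+\varepsilon^3f_{-2}\equiv\bigl[1-\varepsilon-\eta\varepsilon^3\bigr]+\varepsilon+\varepsilon^2+\varepsilon^3=1+\varepsilon^2+(1-\eta)\varepsilon^3.$$
The lower bound $\xi\tau_{l+2}/\varphi$ has $\varepsilon^3$-coefficient $\frac12+(l-2)\eta$. It is smaller than $1-\eta$ because $(l-1)\eta<\frac14<\frac12$. The upper bound is $\xi\tau_{l+1}/\varphi=(1-\frac32\varepsilon)(1+2\varepsilon)+O(\varepsilon^2)=1+\frac12\varepsilon+O(\varepsilon^2)$.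
- $i=l+1+t$, $2\le t\le l-1$. Here $\sigma_i/\varphi\equiv f_t+\varepsilon f_{t-1}+\varepsilon^2f_{t-2}+\varepsilon^3f_{t-3}$. For $t\ge4$ the last three terms are $[\varepsilon-\varepsilon^2+\varepsilon^3]+[\varepsilon^2-\varepsilon^3]+\varepsilon^3$. For $t=3$ they are the same, since $f_1\equiv1-\varepsilon$ up to order $\varepsilon^2$. For $t=2$ they are $\varepsilon f_1+\varepsilon^2f_0+\varepsilon^3f_{-1}\equiv[\varepsilon-\varepsilon^2]+\varepsilon^2+\varepsilon^3$. In all cases they add up to $\varepsilon+\varepsilon^3$, so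
$$\frac{\sigma_i}\varphi\equiv1+\varepsilon^2+\bigl(\tfrac12+h_t\bigr)\varepsilon^3.$$
Since $i=2l-(l-1-t)$ and $i-1=2l-(l-t)$ with $l-t\le l-2$, the bounds have $\varepsilon^3$-coefficients $\frac12+(l-1-t)\eta$ and $\frac12+(l-t)\eta$, and $h_t=(l-t-\frac12)\eta$ lies strictly between $(l-1-t)\eta$ and $(l-t)\eta$.

For each of the finitely many $i$, both differences in (11) (after division by $\varphi$ where indicated) have the form $c\,\varepsilon^k+O(\varepsilon^{k+1})$ with $c>0$ and $k\le3$. So (11) holds for all small $\varepsilon$, and $x>g_{l,j}(r)$ for small $\varepsilon$. This completes the proof of Proposition 8. $\blacksquare$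

## 11. The upper bound for $j=n-1$

In this section and the next, $r\ge1$ is fixed, and
$$G_k=1+r+\dots+r^{k-1},\qquad G_{k+1}=rG_k+1=G_k+r^k.$$
For a vector $v$ with positive entries, $|v|$ denotes the sum of its entries.

For $j=n-1$ the lower block has $N=n-1$ entries, and Section 4 showed why one transition is not enough when $N\ge3$. The remedy is to delete the largest entry and to look only at the transitions that change the remaining ones. For this to be an induction, the hypotheses must survive the deletion. They do if we allow two parameters. Put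
$$Z_N=\frac{G_N}{r^{N-1}},\qquad K_N=\frac{rG_N}{G_{N+1}}=1-\frac1{G_{N+1}}.$$

**Lemma 9.** Let $a(i)=(a_1(i)\le\dots\le a_N(i))$, $i\ge0$, have positive entries. Suppose that for each $i$ there is $h_i\in\{1,\dots,N\}$ with $a_k(i+1)=a_k(i)$ for $k<h_i$ and $a_k(i+1)\ge a_{k+1}(i)$ for $h_i\le k<N$, and that $h_i=1$ infinitely often. Let $z,\kappa>0$ satisfy, for all $i$,
$$\text{(i)}\ |a(i)|\le z\,a_N(i),\qquad\text{(ii)}\ |a(i+1)|\le\kappa\bigl(|a(i)|+a_N(i+1)\bigr).$$
Then it is impossible that $z<Z_N$ and $\kappa<K_N$.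

*Proof.* Induction on $N$. If $N=1$, (i) gives $z\ge1=Z_1$. Let $N\ge2$ and suppose $z<Z_N$ and $\kappa<K_N<1$. By (i) and $N\ge2$, $z>1$.

**Step 1: delete the largest entry.** Let $e_0<e_1<\cdots$ be the indices $i$ with $h_i\le N-1$; there are infinitely many. Put $b(k)=(a_1,\dots,a_{N-1})(e_k+1)$. Transitions with $h=N$ do not change these entries, so $b(k)=(a_1,\dots,a_{N-1})(e_{k+1})$ too. The step $b(k)\to b(k+1)$ is thus the transition at $i=e_{k+1}$ restricted to the first $N-1$ entries. So the $b(k)$ satisfy the structural hypotheses with $N-1$. Put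
$$m=a_N(e_{k+1}),\qquad m'=a_N(e_{k+1}+1),\qquad\mu'=b_{N-1}(k+1).$$
Since $h_{e_{k+1}}\le N-1$, the rule with index $N-1$ says $\mu'\ge m$.

**Step 2: find the inherited inequalities.** Condition (i) at $e_{k+1}$ and at $e_{k+1}+1$ gives $|b(k)|\le(z-1)m$ and $|b(k+1)|\le(z-1)m'$. Condition (ii) at $e_{k+1}$ gives $|b(k+1)|+m'\le\kappa(|b(k)|+m+m')$. Hence
$$|b(k+1)|\le\kappa\bigl(|b(k)|+m\bigr)-(1-\kappa)m'\le\kappa\bigl(|b(k)|+m\bigr)-(1-\kappa)\frac{|b(k+1)|}{z-1}.$$
As $1+\frac{1-\kappa}{z-1}=\frac{z-\kappa}{z-1}$, this means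
$$|b(k+1)|\le\kappa_1\bigl(|b(k)|+m\bigr),\qquad\kappa_1=\frac{\kappa(z-1)}{z-\kappa}.$$
From $m\le\mu'$ we get $|b(k+1)|\le\kappa_1(|b(k)|+\mu')$, which is (ii) for $b$ with $\kappa_1$. From $|b(k)|+m\le zm$ we get $|b(k+1)|\le\kappa_1zm\le\kappa_1z\,\mu'$, which is (i) for $b$ at $k+1$ with $z_1=\kappa_1z$. So (i) and (ii) hold for $(b(k))_{k\ge1}$ with $z_1,\kappa_1>0$.

**Step 3: compare the constants.** The expression
$$\kappa_1=\frac{\kappa(z-1)}{z-\kappa}=\kappa\Bigl(1-\frac{1-\kappa}{z-\kappa}\Bigr)$$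
is strictly increasing in $\kappa\in(0,1)$ (first form) and in $z>1$ (second form). We evaluate it at $z=Z_N$, $\kappa=K_N$. In general
$$1-\kappa_1=\frac{z(1-\kappa)}{z-\kappa}=\frac z{\frac{z-1}{1-\kappa}+1}.$$
Here $Z_N-1=G_{N-1}/r^{N-1}$ and $1/(1-K_N)=G_{N+1}$, so the value is
$$\frac{G_N}{G_{N-1}G_{N+1}+r^{N-1}}=\frac1{G_N},$$
because
$$G_{N-1}G_{N+1}=(G_N-r^{N-1})(G_N+r^N)=G_N^2+r^{N-1}(r-1)G_N-r^{2N-1}=G_N^2-r^{N-1},$$
using $(r-1)G_N=r^N-1$. Thus the value of $\kappa_1$ is $1-\frac1{G_N}=K_{N-1}$. By monotonicity, $\kappa_1<K_{N-1}$ and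
$$z_1=\kappa_1z<K_{N-1}Z_N=\frac{rG_{N-1}}{G_N}\cdot\frac{G_N}{r^{N-1}}=Z_{N-1}.$$
This contradicts the induction hypothesis. $\square$

**Proposition 10.** For $n\ge3$ and $j=n-1$ the spectrum is contained in $S\cup S'$.

*Proof.* By Lemma 4, suppose (7) holds for all $i\ge0$ with $x>g(r)$. Put $N=n-1$ and $a(i)=(P_1,\dots,P_{n-1})(t_i)$. Lemma 3(A) with $j=N$ gives the structural hypotheses. Since $P_1\to\infty$ and each phase has finite length, $h_i=1$ infinitely often. By (5), $a_N(i)=P_n(t_i)=B(t_i)$. So by (6), the two inequalities (7) are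
$$a_N(i)\ge x\,|a(i)|,\qquad a_N(i+1)\le rx\,|a(i)|.$$
With $z=1/x$, the first is (i). The second says $|a(i)|\ge\frac zr\,a_N(i+1)$, and together with (i) at $i+1$,
$$|a(i)|+a_N(i+1)\ge\Bigl(1+\frac zr\Bigr)a_N(i+1)\ge\Bigl(1+\frac zr\Bigr)\frac{|a(i+1)|}z .$$
This is (ii) with $\kappa=\frac{rz}{r+z}$. Now $g(r)=\frac1{1+r^{-1}+\dots+r^{-(N-1)}}=\frac1{Z_N}$, so $x>g(r)$ means $z<Z_N$. As $\frac{rz}{r+z}$ increases in $z$,
$$\kappa<\frac{rZ_N}{r+Z_N}=\frac{rG_N}{r^N+G_N}=\frac{rG_N}{G_{N+1}}=K_N .$$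
This contradicts Lemma 9. $\blacksquare$

## 12. The upper bound for $j=1$

Now the upper block has $N=n-1$ entries $b(i)=(P_2,\dots,P_n)(t_i)$, and we delete the *smallest* entry. The inequalities (7) read $|b(i)|\ge x\,b_1(i)$ and $|b(i+1)|\le rx\,b_1(i)$. After one deletion they take a different form, in which the old first entry is replaced by a sum. That new form is stable under further deletions, and it is the subject of the lemma.

**Lemma 11.** Let $b(i)=(b_1(i)\le\dots\le b_N(i))$, $i\ge0$, have positive entries, each nondecreasing in $i$. Suppose that for each $i$ there is $h_i\in\{1,\dots,N\}$ with $b_k(i+1)=b_k(i)$ for $k>h_i$ and $b_k(i+1)\ge b_{k+1}(i)$ for $k<h_i$, and that $h_i=N$ infinitely often. Suppose that for all $i$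
$$\text{(I)}\ |b(i+1)|\ge\alpha\,b_1(i),\qquad\text{(II)}\ |b(i+1)|+b_1(i)\le\beta\,|b(i)|.$$
Then it is impossible that $\alpha>rG_N$ and $\beta<G_{N+1}/G_N$.

*Proof.* Induction on $N$. For $N=1$, (I) and (II) give $\alpha\,b_1(i)\le b_1(i+1)\le(\beta-1)b_1(i)$, so $\alpha\le\beta-1$. But $\alpha>r$ and $\beta<1+r$ give $\beta-1<r<\alpha$.

Let $N\ge2$ and suppose $\alpha>rG_N$ and $\beta<G_{N+1}/G_N=1+r^N/G_N$. By (II) and monotonicity, $\beta|b(i)|>|b(i+1)|\ge|b(i)|$, so $\beta>1$. Moreover $\alpha>rG_N\ge r^N\ge r^N/G_N>\beta-1$, so $\alpha+1-\beta>0$.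

**Step 1: delete the smallest entry.** Let $e_0<e_1<\cdots$ be the indices with $h\ge2$; there are infinitely many. Put $c(k)=(b_2,\dots,b_N)(e_k)$. Transitions with $h=1$ change only $b_1$, so $c(k+1)=(b_2,\dots,b_N)(e_k+1)$. The step $c(k)\to c(k+1)$ is the transition at $e_k$ restricted to the last $N-1$ entries, and $(c(k))$ satisfies the structural hypotheses for $N-1$ with $h_{e_k}-1$ in place of $h$. Put $M=b_1(e_k)$, $M'=b_1(e_{k+1})$, $W=|b(e_k+1)|$. Since $h_{e_k}\ge2$,
$$c_1(k)=b_2(e_k)\le b_1(e_k+1)\le b_1(e_{k+1})=M', \tag{13}$$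
$$W=b_1(e_k+1)+|c(k+1)|\ge c_1(k)+|c(k+1)|. \tag{14}$$

**Step 2: find the inherited inequalities.** At $e_k$, (I) gives $W\ge\alpha M$, and (II) gives $W+M\le\beta(M+|c(k)|)$. So $W\le\beta|c(k)|+(\beta-1)M\le\beta|c(k)|+(\beta-1)\frac W\alpha$, and with (14)
$$|c(k+1)|+c_1(k)\le W\le\beta_1|c(k)|,\qquad\beta_1=\frac{\beta}{1-\frac{\beta-1}\alpha}=\frac{\alpha\beta}{\alpha+1-\beta}.$$
At $e_{k+1}$, (I) and (II) give $(\alpha+1)M'\le\beta(M'+|c(k+1)|)$, so with (13)
$$|c(k+1)|\ge\alpha_1M'\ge\alpha_1c_1(k),\qquad\alpha_1=\frac{\alpha+1}\beta-1>0.$$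
Thus (I) and (II) hold for $(c(k))$ with $\alpha_1,\beta_1$.

**Step 3: compare the constants.** The number $\alpha_1$ increases strictly in $\alpha$ and decreases in $\beta$. The number $\beta_1$ decreases in $\alpha$ and increases strictly in $\beta$, on the range $\beta>1$, $\alpha+1>\beta$. The pair $\alpha=rG_N$, $\beta=G_{N+1}/G_N$ lies in this range, because then $\alpha+1=G_{N+1}$ and $G_N>1$. At this pair
$$\alpha_1=G_N-1=rG_{N-1},\qquad\beta_1=\frac{rG_{N+1}}{G_{N+1}-G_{N+1}/G_N}=\frac{rG_N}{G_N-1}=\frac{G_N}{G_{N-1}}.$$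
Therefore our constants satisfy $\alpha_1>rG_{N-1}$ and $\beta_1<G_N/G_{N-1}$, contradicting the induction hypothesis. $\square$

**Proposition 12.** For $n\ge3$ and $j=1$ the spectrum is contained in $S\cup S'$.

*Proof.* By Lemma 4, suppose (7) holds for all $i\ge0$ with $x>g(r)$. Put $N=n-1\ge2$ and $b(i)=(P_2,\dots,P_n)(t_i)$. Lemma 3(B) with $j=1$ gives the structural hypotheses of Lemma 11, with $h_i$ the largest active index on $(t_i,s_i)$ minus $1$. Since $P_n\to\infty$, $h_i=N$ infinitely often. By (5), $b_1(i)=P_1(t_i)$, so (7) and (6) say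
$$|b(i)|\ge x\,b_1(i),\qquad|b(i+1)|\le rx\,b_1(i),\qquad x>g(r)=G_N\ge2 .$$
Define $e_k,c(k),M,M'$ as in Step 1 of Lemma 11; relations (13), (14) and the structural statements used only the transition rule and monotonicity. Then $|b(e_k)|=M+|c(k)|\ge xM$ gives $|c(k)|\ge(x-1)M$. In the same way $|c(k+1)|\ge(x-1)M'$, and by (13)
$$|c(k+1)|\ge(x-1)\,c_1(k).$$
By (14) and the second inequality,
$$c_1(k)+|c(k+1)|\le|b(e_k+1)|\le rx\,M\le\frac{rx}{x-1}\,|c(k)|.$$
So $(c(k))$ satisfies the hypotheses of Lemma 11 for $N-1\ge1$ with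
$$\alpha=x-1>G_N-1=rG_{N-1},\qquad\beta=\frac{rx}{x-1}<\frac{rG_N}{G_N-1}=\frac{G_N}{G_{N-1}}.$$
This contradicts Lemma 11. $\blacksquare$

## 13. The upper bound for $(n,j)=(4,2)$

**Proposition 13.** For $(n,j)=(4,2)$ the spectrum is contained in $S\cup S'$.

*Proof.* Here $g(r)=\frac{1+r}{1+r^{-1}}=r$. By Lemma 4, suppose (7) holds for all $i\ge0$ with $x>r$, and put $y=rx$. Then $y<x^2$, and $y\ge x$ gives $x>1$. By (5), write $\mathbf P(t_i)=(a_i,m_i,m_i,d_i)$. By (6), (7) says
$$m_i+d_i\ge x(a_i+m_i),\qquad m_{i+1}+d_{i+1}\le y(a_i+m_i)<x^2(a_i+m_i). \tag{15}$$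

**Step 1: name the transitions.** Call $i$ an *$a$-index* if index $1$ is active in $(s_i,t_{i+1})$. Then $a_{i+1}\ge m_i$ by Lemma 3(A). Call $i$ a *$d$-index* if index $4$ is active in $(t_i,s_i)$. Then $m_{i+1}\ge d_i$ by Lemma 3(B); if $i$ is not a $d$-index, $d_{i+1}=d_i$. As $P_1$ and $P_4$ tend to infinity, both kinds occur infinitely often.

**Step 2: no $i$ is both.** If $i$ were both, then
$$m_{i+1}+d_{i+1}\ge x(a_{i+1}+m_{i+1})\ge x(m_i+d_i)\ge x^2(a_i+m_i),$$
contradicting (15).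

**Step 3: an $a$-index after a $d$-index is also impossible.** Take an $a$-index $k$ that is preceded by some $d$-index, and let $i<k$ be the largest $d$-index below $k$. By Step 2, $k$ is not a $d$-index, and neither are $i+1,\dots,k-1$. So $d_{k+1}=d_{i+1}$. Moreover $a_{k+1}\ge m_k\ge m_{i+1}$ and $m_{k+1}\ge m_{i+1}$. By (15) at $k+1$ and $x>1$,
$$d_{i+1}=d_{k+1}\ge x\,a_{k+1}+(x-1)\,m_{k+1}\ge(2x-1)\,m_{i+1}.$$
Since $m_{i+1}\ge d_i$ and $d_i\ge m_i$, we get
$$m_{i+1}+d_{i+1}\ge2x\,m_{i+1}\ge2x\,d_i\ge x(m_i+d_i)\ge x^2(a_i+m_i),$$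
again contradicting (15). Such a $k$ exists because both kinds of indices occur infinitely often, so the assumption $x>g(r)$ is untenable. $\blacksquare$
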